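# Removing triangle equalities from finite sets with a transitive abelian group of sup-norm isometries

## 1. Sup-norm isometries, transitive actions and additive chains

Throughout, $\mathbb R^n$ carries the sup-norm distance, and we begin with the few words needed to state the problem.

**Definition (distance and ball).** For $x,y\in\mathbb R^n$ put $d_\infty(x,y)=\max_{1\le i\le n}|x_i-y_i|$, and for $\varepsilon>0$ put $B(x;\varepsilon)=\{y\in\mathbb R^n:d_\infty(x,y)<\varepsilon\}$.

For example, $d_\infty((1,0),(0,1))=1$: the difference is $(1,-1)$, and the maximum is attained in both coordinates. On the other hand $d_\infty((1,0),(-1,0))=2$ is attained in the first coordinate only. In which coordinates a distance is attained will be the main concern of the whole lecture.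

**Definition (isometry, transitive action).** Let $X\subseteq\mathbb R^n$. A *sup-norm isometry* of $X$ is a map $g$ of $X$ onto itself with $d_\infty(g(x),g(y))=d_\infty(x,y)$ for all $x,y\in X$. A group $\Gamma$ of such isometries *acts transitively* on $X$ if for all $x,y\in X$ there is $g\in\Gamma$ with $g(x)=y$.

Our standing example is the *diamond* $X=\{(1,0),(0,1),(-1,0),(0,-1)\}\subseteq\mathbb R^2$. The quarter turn $P(x_1,x_2)=(-x_2,x_1)$ is a sup-norm isometry of it, and the cyclic group of order $4$ generated by $P$ acts transitively. A second abelian group also acts transitively on the diamond: the one formed by the identity, $(x_1,x_2)\mapsto(x_2,x_1)$, $(x_1,x_2)\mapsto(-x_2,-x_1)$ and $(x_1,x_2)\mapsto(-x_1,-x_2)$.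

**Definition (additive chain).** A sequence $x^1,\dots,x^m$ of pairwise distinct points of $Y\subseteq\mathbb R^n$ is an *additive chain of length $m$ in $Y$* if
$$d_\infty(x^1,x^m)=\sum_{k=1}^{m-1}d_\infty(x^k,x^{k+1}).$$

So $Y$ has an additive chain of length $3$ exactly when there are pairwise distinct $x,y,z\in Y$ with the triangle equality $d_\infty(x,z)=d_\infty(x,y)+d_\infty(y,z)$. In the diamond, $(1,0),(0,1),(-1,0)$ is such a chain, since $2=1+1$. The square $\{(\pm1,\pm1)\}$ has none: all its distances are $2$, and $2\ne 2+2$.

With the definitions in place, here is the problem. It is Conjecture B of "Transitive actions of finite abelian groups of sup-norm isometries" (https://core.ac.uk/download/pdf/82140644.pdf).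

**Conjecture B.** If $X$ is a finite set in $\mathbb R^n$ on which an abelian group of sup-norm isometries acts transitively, then for each $\varepsilon>0$ and each $x\in X$ there exists $\tilde x\in B(x;\varepsilon)$ such that $X'=\{\tilde x:x\in X\}$ has no additive chains of length $3$.

In words: can all triangle equalities be destroyed by moving each point a little? The moved set need not have any symmetry. We shall prove that Conjecture B is true. If $X$ is empty there is nothing to prove, so from now on $X\neq\emptyset$.

**Three small cases.** Symmetry is needed. Take $X=\{0,1,2\}\subset\mathbb R$. If each point moves by less than $\frac12$, the three points stay distinct and in the same order, and three points in order on a line always satisfy a triangle equality. Here the isometries of $X$ are the identity and the flip, and they do not act transitively.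

For $n=1$ the conjecture holds for a trivial reason. The smallest point of $X$ has a point at distance $\operatorname{diam}X$ from it. By transitivity every point has one, and on a line only the smallest and the largest point can. So $|X|\le2$ and there are no chains of length $3$.

For the diamond, rotate slightly. For $\delta>0$ move
$$(1,0)\mapsto(1+\delta,\delta),\quad(0,1)\mapsto(-\delta,1+\delta),\quad(-1,0)\mapsto(-1-\delta,-\delta),\quad(0,-1)\mapsto(\delta,-1-\delta).$$
Neighboring points now differ by $1+2\delta$ in one coordinate and by $1$ in the other, in absolute value. Opposite points differ by $2+2\delta$ in one coordinate and by $2\delta$ in the other. So the distances $1,2$ have become $1+2\delta,\ 2+2\delta$, and $2+2\delta<2(1+2\delta)$. No triangle equality survives. Notice that every distance grew by the same amount $2\delta$.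

## 2. Sign vectors that lengthen every distance by $2\delta$

The diamond suggests the form of the solution. Move each point by a vector $\pm\delta$ in every coordinate, and try to lengthen every distance by the largest possible amount $2\delta$.

**Definition (good pair).** Let $\epsilon:X\to\{\pm1\}^n$. A pair $x\ne y$ in $X$ is *good* if there is $i$ with $|x_i-y_i|=d_\infty(x,y)$ such that $\epsilon_i=+1$ at the one of the two points with the larger $i$-th coordinate and $\epsilon_i=-1$ at the other one.

For the diamond above, $\epsilon(1,0)=(+,+)$ and $\epsilon(0,1)=(-,+)$. This pair is good because of $i=1$: the distance $1$ is attained there, and $(1,0)$ has the larger first coordinate and the sign $+$.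

**Theorem 1.** Let $X\subset\mathbb R^n$ be finite and nonempty, and let an abelian group of sup-norm isometries act transitively on $X$. Then there is a map $\epsilon:X\to\{\pm1\}^n$ such that every pair $x\ne y$ in $X$ is good.

**Theorem 1 implies Conjecture B.** Given $\varepsilon>0$, take $0<\delta<\varepsilon$ and put $\tilde x=x+\delta\,\epsilon(x)$. Then $d_\infty(x,\tilde x)=\delta<\varepsilon$. Let $x\ne y$. Each coordinate difference changes by at most $2\delta$, so $d_\infty(\tilde x,\tilde y)\le d_\infty(x,y)+2\delta$. At the coordinate $i$ that makes the pair good, the larger coordinate goes up by $\delta$ and the smaller goes down by $\delta$, so the difference there becomes exactly $d_\infty(x,y)+2\delta$. Hence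
$$d_\infty(\tilde x,\tilde y)=d_\infty(x,y)+2\delta\qquad(x\neq y),$$
and in particular $\tilde x\ne\tilde y$. For pairwise distinct $x,y,z\in X$,
$$d_\infty(\tilde x,\tilde z)=d_\infty(x,z)+2\delta\le d_\infty(x,y)+d_\infty(y,z)+2\delta<d_\infty(\tilde x,\tilde y)+d_\infty(\tilde y,\tilde z),$$
because the right-hand side equals $d_\infty(x,y)+d_\infty(y,z)+4\delta$. So $X'$ has no additive chain of length $3$. $\square$

As a by-product, $\epsilon$ is injective, since the signs of a good pair differ in some coordinate. Hence $|X|\le2^n$.

The rest of the lecture proves Theorem 1.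

## 3. From the set to a group with a length function

**Step: replace $X$ by the group.** Write the abelian group additively and call it $A$. If $g\in A$ fixes one point $x$, then for all $h\in A$ we have $g(h(x))=h(g(x))=h(x)$. By transitivity $g$ fixes every point, so $g=\mathrm{id}$. Thus $A$ acts simply transitively: fixing $x_0\in X$, the map $a\mapsto a(x_0)$ is a bijection from $A$ to $X$, and $A$ is finite. We identify $X$ with $A$ in this way. Put
$$\rho(g)=d_\infty(g(x_0),x_0).$$
Applying the isometry $-b$ to the points $a(x_0)$ and $b(x_0)$ shows that the distance between $a$ and $b$ is $\rho(a-b)$. Therefore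
$$\rho(-g)=\rho(g),\qquad\rho(g+h)\le\rho(g)+\rho(h),\qquad\rho(g)=0\iff g=0.$$
Let $f_i:A\to\mathbb R$ be the $i$-th coordinate function, $f_i(a)=(a(x_0))_i$. Then
$$|f_i(a)-f_i(b)|\le\rho(a-b)\ \text{ for all } i,\ \text{ with equality for at least one } i. \tag{1}$$
Only (1) and the three properties of $\rho$ will be used. In this language $\{a,b\}$ is good if for some $i$ equality holds in (1), with sign $+1$ at the endpoint where $f_i$ is larger and $-1$ at the other.

**Example D (the diamond with the four-group).** Let $A=\{0,a,b,a+b\}$ with $2a=2b=0$, where $a$ acts by $(x_1,x_2)\mapsto(x_2,x_1)$ and $b$ by $(x_1,x_2)\mapsto(-x_2,-x_1)$, and let $x_0=(-1,0)$. Then $0,a,b,a+b$ are the points $(-1,0),(0,-1),(0,1),(1,0)$, and $\rho(a)=\rho(b)=1$, $\rho(a+b)=2$. The coordinate functions, listed at $0,a,b,a+b$, are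
$$f_1:\ -1,\,0,\,0,\,1\qquad f_2:\ 0,\,-1,\,1,\,0.$$

**Example H (the hexagon).** Conversely, any finite abelian group $A$ with a function $\rho$ having the three properties arises in this way. Map $a$ to the vector $(\rho(a-c))_{c\in A}\in\mathbb R^{|A|}$. Subadditivity gives $|\rho(a-c)-\rho(b-c)|\le\rho(a-b)$, with equality at $c=b$. So the image carries the distance $\rho(a-b)$, and the translations of $A$ form an abelian group of sup-norm isometries acting transitively on it. (This is the Fréchet embedding.) Take $A=\mathbb Z/6$ and $\rho(k)=\min(k,6-k)$ for $0\le k\le5$. The coordinates are indexed by $c\in\mathbb Z/6$, with $f_c(a)=\rho(a-c)$. At $a=0,1,\dots,5$ the values of $f_0$ are $0,1,2,3,2,1$.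

## 4. Sides, mids and ends

To make a pair good we look for a coordinate that attains its distance, and we need to know which other distances that coordinate attains at the two points.

**Definition (sides, mids, ends).** For $v\in A$ and $1\le i\le n$ put
$$L_i(v)=\{s\ne0:f_i(v)-f_i(v+s)=\rho(s)\},\qquad U_i(v)=\{s\ne0:f_i(v+s)-f_i(v)=\rho(s)\}.$$
These are the two *sides* at $(v,i)$: the steps from $v$ that go down, respectively up, in coordinate $i$ by their full length. They are disjoint, since $\rho(s)>0$ for $s\neq 0$. We call $v$, or $(v,i)$, a *mid* of $i$ if both sides are nonempty, and call $v$ an *end* of $i$ if exactly one side is nonempty.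

Directly from the definition and $\rho(-s)=\rho(s)$,
$$s\in L_i(v)\iff -s\in U_i(v+s). \tag{2}$$
Replacing $f_i$ by $-f_i$ interchanges $L_i$ and $U_i$ and keeps mids and ends. So in proofs about mids and ends we may fix the sign of one difference of $f_i$.

In Example D and $i=1$, the points $0$ and $a+b$ are ends. Indeed $U_1(0)=\{a,b,a+b\}$ with $L_1(0)=\emptyset$, and the reverse holds at $a+b$. The points $a$ and $b$ are mids: $L_1(a)=\{a\}$, $U_1(a)=\{b\}$, and $L_1(b)=\{b\}$, $U_1(b)=\{a\}$. For $i=2$ the ends are $a$ (bottom) and $b$ (top), and the mids are $0$ and $a+b$: $L_2(0)=\{a\}$, $U_2(0)=\{b\}$, $L_2(a+b)=\{b\}$, $U_2(a+b)=\{a\}$.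

In Example H and coordinate $f_0$, the point $0$ is a bottom end and $3$ is a top end. At the other points,
$$\begin{array}{c|cccc} v&1&2&4&5\\\hline L&\{5\}&\{4,5\}&\{1,2\}&\{1\}\\ U&\{1,2\}&\{1\}&\{5\}&\{4,5\}\end{array}$$
For instance, from $v=1$ the step $2$ leads to $3$ and raises $f_0$ from $1$ to $3$, which is its full length. The step $3$ leads to $4$ and raises $f_0$ only by $1<3$. Since $f_c(a)=f_0(a-c)$, the sides at $(v,c)$ are those at $(v-c,0)$.

**Definition (the relation $\approx$ and the set $S$).** For $s,t\ne0$ write $s\approx t$ if $\rho(s-t)=\rho(s)+\rho(t)$. Let $S=\{s\ne0:\exists t\ne0,\ s\approx t\}$.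

So $s\approx t$ says that $s,0,t$ satisfy a triangle equality with $0$ in the middle. The relation is symmetric. It never holds between $s$ and itself, because $\rho(0)=0<2\rho(s)$. And
$$s\approx t\iff -s\approx-t, \tag{3}$$
so $S=-S$. In Example D we have $a\approx b$, because $\rho(a-b)=2=1+1$. The element $a+b$ is related to nothing: $\rho(a+b-t)=2+\rho(t)>2$ is impossible. So $S=\{a,b\}$. In Example H the related pairs are $1\approx5$ (since $\rho(2)=2$), $1\approx4$ and $2\approx5$ (since $\rho(3)=3$), and no others: $\rho(1-2)=\rho(4-5)=1\ne3$, $\rho(2-4)=2\ne4$, and $3\approx t$ would need a length above $3$. So $S=\{1,2,4,5\}$.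

**Lemma 1.** If $s,t$ lie on opposite sides at a mid $(v,i)$, then $s\approx t$. In particular all elements of the sides at a mid lie in $S$.

*Proof.* Say $s\in L_i(v)$ and $t\in U_i(v)$. Then $\rho(s)+\rho(t)=f_i(v+t)-f_i(v+s)\le\rho(t-s)\le\rho(s)+\rho(t)$, so equality holds throughout. At a mid each element of one side has some element on the other side. $\square$

The next lemma produces ends. The idea is to prolong a step $g$ to a step $g+l$ with no loss in the triangle inequality, as far as possible. A step that cannot be prolonged must run from an end to an end.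

**Lemma 2.** Let $g\ne0$. There is $l\in A$ with $\rho(g+l)=\rho(g)+\rho(l)$ such that for every $v\in A$ there is $i$ with $|f_i(v+g+l)-f_i(v)|=\rho(g+l)$ and both $v$ and $v+g+l$ are ends of $i$. If $g\notin S$, then $l=0$.

*Proof.* Call $l$ admissible if $\rho(g+l)=\rho(g)+\rho(l)$. The element $l=0$ is admissible. Choose an admissible $l$ with $\rho(g+l)$ maximal and put $h=g+l$, so $\rho(h)\ge\rho(g)>0$.

We claim that $\rho(h+k)=\rho(h)+\rho(k)$ is impossible for $k\ne0$. If it held, then
$$\rho(g+l+k)=\rho(g)+\rho(l)+\rho(k)\ge\rho(g)+\rho(l+k)\ge\rho(g+l+k),$$
so $l+k$ would be admissible, with $\rho(g+l+k)=\rho(h)+\rho(k)>\rho(g+l)$. This contradicts maximality.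

Now let $v\in A$. By (1) choose $i$ with $|f_i(v+h)-f_i(v)|=\rho(h)$. We may assume $f_i(v+h)-f_i(v)=\rho(h)$. Then $h\in U_i(v)$ and $-h\in L_i(v+h)$. If there were $s\in L_i(v)$, then
$$\rho(h-s)\ge f_i(v+h)-f_i(v+s)=\rho(h)+\rho(s)\ge\rho(h-s),$$
which the claim forbids (with $k=-s$). If there were $s\in U_i(v+h)$, then
$$\rho(h+s)\ge f_i(v+h+s)-f_i(v)=\rho(h)+\rho(s)\ge\rho(h+s),$$
which the claim forbids (with $k=s$). So $v$ and $v+h$ are ends of $i$.

Finally, if $l\ne0$, then $\rho(g-(-l))=\rho(g)+\rho(-l)$, that is, $g\approx-l$, and $g\in S$. $\square$

The next lemma is where commutativity enters a second time: the two orders in which one can make the steps $y$ and $z$ lead to the same point, and a single coordinate controls both paths.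

**Lemma 3.** Let $y,z\ne0$ with $\rho(y+z)=\rho(y)+\rho(z)$ (that is, $-y\approx z$), and let $v\in A$. Then there is $i$ such that $v$ is an end of $i$; $v+y$ and $v+z$ are mids of $i$; at $(v+y,i)$ the elements $-y$ and $z$ are on opposite sides; and at $(v+z,i)$ the elements $-z$ and $y$ are on opposite sides.

*Proof.* Since $\rho(y+z)>0$, we have $y+z\ne0$. Take $l$ and $i$ from Lemma 2 for $g=y+z$ and this $v$. Then $v$ is an end of $i$, and we may assume
$$f_i(v+y+z+l)-f_i(v)=\rho(y+z+l)=\rho(y)+\rho(z)+\rho(l).$$
Along the path $v,\ v+y,\ v+y+z,\ v+y+z+l$ the increments of $f_i$ are at most $\rho(y),\rho(z),\rho(l)$, and they add up to the sum of these numbers. So they are equal to them. The first increment says $-y\in L_i(v+y)$ and the second says $z\in U_i(v+y)$. The path $v,\ v+z,\ v+z+y,\ v+z+y+l$ has the same endpoints, so in the same way $-z\in L_i(v+z)$ and $y\in U_i(v+z)$. $\square$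

Most of the time we need only half of this.

**Lemma 4.** If $s\approx t$ and $v\in A$, there is $i$ such that $v$ is a mid of $i$, $v+s$ is an end of $i$, and $s,t$ are on opposite sides at $(v,i)$.

*Proof.* Apply Lemma 3 with base point $v+s$ in place of $v$, and with $y=-s$, $z=t$. The hypothesis reads $\rho(t-s)=\rho(s)+\rho(t)$. The base point $v+s$ is an end of $i$, and at $(v+s)+y=v$, a mid of $i$, the elements $-y=s$ and $z=t$ are on opposite sides. $\square$

## 5. Forced signs at ends, free picks at mids

**Step: fix the signs at ends.** If $v$ is an end of $i$, put $\epsilon_i(v)=-1$ if $L_i(v)=\emptyset$ and $\epsilon_i(v)=+1$ if $U_i(v)=\emptyset$. If both sides at $(v,i)$ are empty, put $\epsilon_i(v)=+1$. At a mid we must choose. We *pick* a side, where picking $L_i(v)$ means $\epsilon_i(v)=+1$ and picking $U_i(v)$ means $\epsilon_i(v)=-1$. In words, the point moves away from the picked side. Then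

$$\begin{gathered}\text{if } v\text{ is a mid of }i,\ s\text{ lies on the picked side at }(v,i),\\ \text{and }v+s\text{ is an end of }i,\text{ then }\{v,v+s\}\text{ is good.}\end{gathered} \tag{4}$$

Indeed, suppose first that $s\in L_i(v)$. Then $\epsilon_i(v)=+1$ and $f_i(v)-f_i(v+s)=\rho(s)$. By (2), $-s\in U_i(v+s)$, so the end $v+s$ has $L_i(v+s)=\emptyset$ and $\epsilon_i(v+s)=-1$. If instead $s\in U_i(v)$, then $\epsilon_i(v)=-1$, the value at $v+s$ is larger by $\rho(s)$, and $-s\in L_i(v+s)$, so $U_i(v+s)=\emptyset$ and $\epsilon_i(v+s)=+1$.

**Step: differences outside $S$ need no picks.** Let $g\ne0$, $g\notin S$. By Lemma 2 with $l=0$, for every $v$ there is $i$ with $|f_i(v+g)-f_i(v)|=\rho(g)$ such that $v$ and $v+g$ are both ends of $i$. The lower of the two points has a nonempty $U_i$ and gets $-1$. The upper has a nonempty $L_i$ and gets $+1$. So $\{v,v+g\}$ is good.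

It remains to pick sides at the mids so that all pairs $\{w,w+y\}$ with $y\in S$ are good. Note that $\{w,w+y\}$ is also the pair with base point $w+y$ and difference $-y$.

## 6. Picking away from a maximal independent set, and the pairs this misses

By (4) and Lemma 4, each pair $\{w,w+y\}$ with $y\in S$ has mids that would make it good, namely those $(w,i)$ with $w+y$ an end and $y$ on a side. But the two sides at a mid compete. By Lemma 1 the conflict is always between elements related by $\approx$, so it is natural to organize the picks by an independent set of the graph $(S,\approx)$.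

**Step: the set $I$.** Let $I\subseteq S$ be a maximal independent set of the graph with vertex set $S$ and edges $s\approx t$. That is, no two elements of $I$ are related, and
$$\text{every }y\in S\setminus I\text{ satisfies }y\approx s\text{ for some }s\in I. \tag{5}$$
By Lemma 1, at each mid $(v,i)$ the set $I$ meets at most one side. If it meets one, that side is called the *$I$-side*. We shall write $D$ for it and $D'$ for the other side.

**First rule.** At every mid that has an $I$-side $D$, pick $D'$.

Most pairs become good. Let $y\in S\setminus I$ and choose $s\in I$ with $s\approx y$. By Lemma 4 there is $i$ such that $w$ is a mid of $i$, $w+y$ is an end of $i$, and $y,s$ are on opposite sides. The $I$-side is the side of $s$, so the side of $y$ is picked, and (4) applies. Exchanging the two points of a pair, we see that every pair is good unless both $y$ and $-y$ lie in $I$. What is left is the set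
$$P=I\cap(-I)=-P.$$
For the cyclic group $\mathbb Z/4$ on the diamond we have $\rho(1)=\rho(3)=1$ and $\rho(2)=2$. So $1\approx3$ is the only relation, $I=\{1\}$ is a maximal independent set with $P=\emptyset$, and the first rule succeeds.

**Where the first rule fails.** For $y\in P$ the element $y$ lies on $D$ at every mid whose sides contain it, and $D$ is never picked. The argument then gives nothing, and the pair can really be bad. In Example D the maximal independent sets are $\{a\}$ and $\{b\}$, and for each of them $P=I$, because $-a=a$ and $-b=b$. Take $I=\{a\}$. The first rule picks the side containing $b$ at each mid: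
$$\epsilon_1(a)=-1,\quad\epsilon_1(b)=+1,\quad\epsilon_2(0)=-1,\quad\epsilon_2(a+b)=+1.$$
With the forced signs $\epsilon_1(0)=-1$, $\epsilon_1(a+b)=+1$, $\epsilon_2(a)=-1$, $\epsilon_2(b)=+1$ this gives
$$\epsilon(0)=\epsilon(a)=(-,-),\qquad\epsilon(b)=\epsilon(a+b)=(+,+).$$
The points $0$ and $a$ move by the same vector, so $\{0,a\}$ is not good. Reversing all four picks only exchanges the roles of $a$ and $b$: then $\epsilon(0)=\epsilon(b)=(-,+)$, and $\{0,b\}$ is not good. The choice $I=\{b\}$ gives the same two outcomes.

So some picks must be reversed in favor of $D$ to serve the differences in $P$, but few enough that the differences outside $I\cup(-I)$ do not suffer. Two devices achieve this. Suppose $x\in P$ and some $u\in S$ distinguishes $x$ from $-x$, in the sense that $x\approx u$ but $-x\not\approx u$. Then we can reverse only those mids that have $x$ on $D$ and $u$ on $D'$. By Lemma 1, a mid with $-x$ on $D$ is never reversed in this way, so such mids remain available to the other differences. If nothing distinguishes $z$ from $-z$, we reverse one single mid for each pair $\{a,a+z\}$, the one with the smallest coordinate index.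 That "smallest" will force a strictly increasing sequence of indices later. To make the two devices fit together, $P$ has to be cut into layers.

## 7. Layers of $P$ and the reversed mids

**Definition (support, one-sided).** For $K=-K\subseteq P$ and $y\in S$ let
$$\mathrm{supp}_K(y)=\{x\in K:x\approx y\text{ or }-x\approx y\}.$$
Call $y$ *one-sided on $K$* if some $x\in K$ has $x\approx y$ and $-x\not\approx y$.

In Example H the set $I=\{2,4\}$ is independent, and it is maximal since $1\approx4$ and $5\approx2$. Here $P=\{2,4\}$. The element $1$ is one-sided on $P$, because $4\approx1$ but $-4=2\not\approx1$, and $\mathrm{supp}_P(1)=\{2,4\}$. In Example D with $I=P=\{a\}$ no element is one-sided, since $-a=a$.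

**Step: construct the layers.** Put $K_1=P$. Suppose $K_j=-K_j$ is given. If some element of $S$ is one-sided on $K_j$, choose such an element $u_j$ with $|\mathrm{supp}_{K_j}(u_j)|$ *minimal*, and put
$$X_j=\mathrm{supp}_{K_j}(u_j),\quad O_j=\{x\in K_j:x\approx u_j,\ -x\not\approx u_j\},\quad Z_j=\{x\in K_j:x\approx u_j,\ -x\approx u_j\}.$$
Then $O_j\ne\emptyset$, $Z_j=-Z_j$, and $X_j=O_j\sqcup(-O_j)\sqcup Z_j$. Put $K_{j+1}=K_j\setminus X_j$, which again equals its negative. If no element of $S$ is one-sided on $K_j$, stop: put $m=j$, $X_m=Z_m=K_m$ (possibly empty), and $O_m=\emptyset$. The element $u_m$ is not defined. The process stops because $X_j\ne\emptyset$ for $j<m$. We obtain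
$$P=X_1\sqcup\dots\sqcup X_m,\qquad K_j=X_j\sqcup\dots\sqcup X_m.$$
For $p\in X_j$ let $\iota(p)=j$ be its *index*. Then $\iota(-p)=\iota(p)$. Moreover
$$\text{if }p\in P,\ l<m,\text{ and }p\approx u_l\text{ or }-p\approx u_l,\text{ then }\iota(p)\le l. \tag{6}$$
Indeed, either $p\notin K_l$, and then $\iota(p)<l$, or $p\in\mathrm{supp}_{K_l}(u_l)=X_l$, and then $\iota(p)=l$. For a mid $(v,i)$ whose $I$-side $D$ meets $P$, let
$$\iota(v,i)=\max\{\iota(p):p\in P\cap D\}.$$

In Example H we may take $u_1=1$: the one-sided elements are $1$ and $5$, both with support $\{2,4\}$. Then $O_1=\{4\}$, $Z_1=\emptyset$, $K_2=\emptyset$ and $m=2$. In Example D, $m=1$ and $X_1=Z_1=\{a\}$.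

**Final rule.** At a mid where $I$ meets no side, pick arbitrarily. At a mid with $I$-side $D$ and other side $D'$, pick $D'$, unless the mid is *reversed*, in which case pick $D$. A mid is reversed if and only if it is hard reversed or soft reversed, as defined now. Neither notion refers to the picks, so the rule is not circular.

**Definition (hard reversed).** A mid with $I$-side $D$ and other side $D'$ is *hard reversed with index $j<m$* if $D\cap O_j\ne\emptyset$ and $u_j\in D'$.

In that case every $p\in P\cap D$ satisfies $p\approx u_j$ by Lemma 1, so $\iota(p)\le j$ by (6). Since $D$ contains an element of $O_j$, we get $\iota(v,i)=j$.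

**Definition (soft reversed).** Let $e=\{a,a+z\}$ with $z\in Z_j$, $1\le j\le m$. The index $j$ depends only on $e$, because $Z_j=-Z_j$ and the $Z_j$ are disjoint. Let $F(e)$ be the set of all $i$ with the following properties: one endpoint $c$ of $e$ is a mid of $i$; the other endpoint $c+\zeta$, where $\zeta\in\{z,-z\}$, is an end of $i$; $\zeta$ lies on a side $D$ at $(c,i)$; $\iota(c,i)=j$; and $D\cap(-O_j)=\emptyset$. Here $D$ is automatically the $I$-side, since $\zeta\in P\subseteq I$. For given $i\in F(e)$ the endpoint $c$ is unique, since a point is not both a mid and an end of $i$. For each such $e$, with $i=\min F(e)$, the mid $(c,i)$ is declared *soft reversed with index $j$*. Thus $\iota(c,i)=j$.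

**Lemma 5.** For every $e=\{a,a+z\}$ with $z\in Z_j$ the set $F(e)$ is nonempty.

*Proof.* Let $j<m$. Since $z\approx u_j$, Lemma 4 gives $i$ with $a$ a mid of $i$, $a+z$ an end of $i$, and $z,u_j$ on opposite sides at $(a,i)$. Let $D$ be the side of $z$. Every $p\in P\cap D$ satisfies $p\approx u_j$ by Lemma 1, so $\iota(p)\le j$ by (6). Since $\iota(z)=j$, we get $\iota(a,i)=j$. An element $-x\in D$ with $x\in O_j$ would satisfy $-x\approx u_j$, contrary to the definition of $O_j$. So $D\cap(-O_j)=\emptyset$, and $i\in F(e)$.

Let $j=m$. Since $z\in S$, there is $t\approx z$. Take $i$ from Lemma 4 for $s=z$ and $v=a$. Then $\iota(a,i)=m$, because $z$ is on the $I$-side and $m$ is the largest index, and $O_m=\emptyset$. So $i\in F(e)$. $\square$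

We record two facts for later use:
$$\begin{gathered}\text{at every reversed mid the }I\text{-side contains an element of }P,\\ \text{and any index with which the mid is reversed equals }\iota(v,i).\end{gathered} \tag{7}$$

**The rule in Example D.** For $e=\{0,a\}$ both coordinates are in $F(e)$: in $i=1$ the mid is $a$ and the end is $0$, and in $i=2$ the mid is $0$ and the end is $a$. So only $(a,1)$ is reversed for $e$, and now $\epsilon_1(a)=+1$. For $e=\{b,a+b\}$ also $F(e)=\{1,2\}$, with mid $b$ in $i=1$, so $(b,1)$ is reversed and $\epsilon_1(b)=-1$. The picks in coordinate $2$ stay. We get $\epsilon(0)=(-,-)$, $\epsilon(a)=(+,-)$, $\epsilon(b)=(-,+)$, $\epsilon(a+b)=(+,+)$, which is exactly the slight rotation of Section 1.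

**The rule in Example H,** with $I=\{2,4\}$, $u_1=1$, $O_1=\{4\}$. From the table in Section 4, the first rule gives in coordinate $f_0$ the signs $-,+,-,+,-,+$ at $0,\dots,5$. In every coordinate $f_c$ the signs are these, shifted by $c$. Points with difference $2$ then have equal signs everywhere, so all pairs $\{w,w+2\}$ are bad. A mid is hard reversed if $4\in D$ and $1\in D'$, which in coordinate $f_0$ happens at $v=2$ and at $v=5$. There are no soft reversals, as $Z_1=Z_2=\emptyset$. The signs become $-,+,+,+,-,-$. Now for each $w$ the coordinate $f_w$ has the value $0$ and sign $-$ at $w$, and the values $1,2,3$ and signs $+$ at $w+1,w+2,w+3$. So every pair is good.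

## 8. Differences in $P$, and differences with exactly one sign in $I$

We now prove that, under the final rule, all pairs $\{w,w+y\}$ with $y\in S$ are good. This section treats the two cases in which $I\cup(-I)$ contains $y$.

**Case 1: $y\in P$.** Here the reversed mids do their work. Let $j=\iota(y)$. If $y\in O_j$ or $-y\in O_j$, write the pair as $\{w,w+x\}$ with $x\in O_j$, replacing $w$ by $w+y$ if $x=-y$. Lemma 4 for $x\approx u_j$ gives $i$ with $w$ a mid of $i$, $w+x$ an end of $i$, and $x,u_j$ on opposite sides at $(w,i)$. Since $x\in I$, the side of $x$ is the $I$-side $D$, so $D\cap O_j\ne\emptyset$ and $u_j\in D'$. This mid is hard reversed, the side of $x$ is picked, and (4) applies.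

Otherwise $y\in Z_j$. Put $e=\{w,w+y\}$ and $i=\min F(e)$, which exists by Lemma 5. The soft reversed mid $(c,i)$ picks the side containing $\zeta$, and $c+\zeta$ is an end of $i$. By (4) the pair $\{c,c+\zeta\}=e$ is good.

**Case 2: exactly one of $y,-y$ is in $I$.** Here we check that the argument for the first rule is not disturbed by reversals. Exchanging the two points of the pair if necessary, let $y\in I$ and $-y\notin I$. Since $-y\in S\setminus I$, by (5) there is $s\in I$ with $s\approx-y$. Lemma 4 at the point $w+y$ gives $i$ with $w+y$ a mid of $i$, $(w+y)+(-y)=w$ an end of $i$, and $-y,s$ on opposite sides at $(w+y,i)$. The $I$-side is the side of $s$. If this mid is not reversed, the side of $-y$ is picked, and (4) shows that the pair is good. If it were reversed, then by (7) its $I$-side would contain some $p\in P$. By Lemma 1, $p\approx-y$, hence $-p\approx y$ by (3). But $-p$ and $y$ both lie in $I$, which is independent. So the mid is not reversed.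

## 9. Differences outside $I\cup(-I)$: an increasing sequence of coordinates

**Case 3: $y\in S$ and $y,-y\notin I$.** We suppose that $\{w,w+y\}$ is not good and derive a contradiction. We call $(v,\eta)=(w,y)$ and $(v,\eta)=(w+y,-y)$ the two *configurations*. Each has $\{v,v+\eta\}=\{w,w+y\}$. If $(v,\eta)$ is one of them, the other is $(v+\eta,-\eta)$. A mid $(v,i)$ is *relevant* for $(v,\eta)$ if $v+\eta$ is an end of $i$, $\eta$ lies on one side at $(v,i)$, and $I$ meets the other side.

**Step 1: every relevant mid is reversed.** At a relevant mid, $\eta$ lies on $D'$. If the mid were not reversed, it would pick $D'$, and the pair would be good by (4). Hence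
$$\text{all relevant mids of both configurations are reversed.} \tag{8}$$

**Step 2: the top index $M$ seen by $y$.** For $\eta=\pm y$ put $P(\eta)=\{p\in P:p\approx\eta\}$. By (3), $P(-y)=-P(y)$. We show that $P(y)\ne\emptyset$. By (5) there is $s\in I$ with $s\approx y$, and Lemma 4 at $w$ gives a relevant mid for $(w,y)$ with $s$ on its $I$-side. It is reversed by (8), so by (7) its $I$-side contains some $p\in P$. By Lemma 1, $p\approx y$. Therefore we may define
$$M=\max\{\iota(p):p\in P(y)\}=\max\{\iota(p):p\in P(-y)\}.$$
At a relevant mid of $(v,\eta)$ with $I$-side $D$, Lemma 1 gives $P\cap D\subseteq P(\eta)$, so $\iota(v,i)\le M$. With (8) and (7) we get: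
$$\begin{gathered}\text{a relevant mid whose }I\text{-side contains an element of }P\text{ of index }M\text{ has }\iota(v,i)=M\\ \text{and is hard or soft reversed with index exactly }M.\end{gathered} \tag{9}$$

**Step 3: $y$ does not see $O_M$.** This step uses the protection by $-x$ announced in Section 6.

**Claim B.** No element of $O_M\cup(-O_M)$ is $\approx y$ or $\approx-y$.

*Proof.* Suppose one is. Then $O_M\ne\emptyset$, so $M<m$. By (3), $q\approx\eta$ if and only if $-q\approx-\eta$. So after changing the signs of both elements if necessary, there are $x\in O_M$ and $\eta\in\{y,-y\}$ with $-x\approx\eta$. Let $(v,\eta)$ be the corresponding configuration. Lemma 4 for $\eta\approx-x$ at $v$ gives $i$ with $v$ a mid of $i$, $v+\eta$ an end of $i$, and $\eta,-x$ on opposite sides. Since $-x\in P\subseteq I$, this is a relevant mid with $-x\in D$ and $\eta\in D'$. By (9) it is reversed with index $M$. If it is hard reversed, then $u_M\in D'$, so $-x\approx u_M$ by Lemma 1, contradicting $x\in O_M$. If it is soft reversed, then $D\cap(-O_M)=\emptyset$, but $-x\in D$. Both are contradictions. $\square$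

Since $X_M=O_M\sqcup(-O_M)\sqcup Z_M$, it follows that $P(y)\cap X_M$ and $P(-y)\cap X_M$ are contained in $Z_M$. By the choice of $M$ they are nonempty.

**Step 4: $y$ sees $z$ and $-z$ together.** This step uses the minimal choice of $u_M$.

**Claim C.** If $z\in P(y)\cap Z_M$, then $-z\in P(y)\cap Z_M$.

*Proof.* We have $-z\in Z_M$, and $z\in Z_M\subseteq K_M$. So it suffices to show that $y$ is not one-sided on $K_M$: then $z\approx y$ forces $-z\approx y$. If $M=m$, this is the stopping condition. Let $M<m$. Elements of $K_M$ have index at least $M$, and elements of $P(y)$ have index at most $M$. So $K_M\cap P(y)=X_M\cap P(y)$, and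
$$\mathrm{supp}_{K_M}(y)=(P(y)\cap X_M)\cup-(P(y)\cap X_M)\subseteq Z_M.$$
Since $O_M\ne\emptyset$, the set $Z_M$ has fewer elements than $X_M=\mathrm{supp}_{K_M}(u_M)$. If $y$ were one-sided on $K_M$, this would contradict the minimality in the choice of $u_M$. $\square$

By Claim C the set $P(y)\cap X_M$, which is contained in $Z_M$, equals its own negative. Since $P(-y)=-P(y)$ and $X_M=-X_M$,
$$P(-y)\cap X_M=P(y)\cap X_M\subseteq Z_M. \tag{10}$$

**Step 5: from one relevant mid to another with larger coordinate.** Now the use of $\min F(e)$ and the full strength of Lemma 3 come in.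

**Claim D.** Let $(v,\eta)$ be one of the two configurations and let $(v,i)$ be a relevant mid for it whose $I$-side contains an element of $Z_M$. Then there is $i'>i$ such that $(v+\eta,i')$ is a relevant mid for the other configuration $(v+\eta,-\eta)$ and its $I$-side contains an element of $Z_M$.

*Proof.* Let $D$ be the $I$-side at $(v,i)$, so $\eta\in D'$. By (9) this mid is reversed with index $M$. It is not hard reversed with index $M$: that would need some $x\in O_M\cap D$, and then $x\approx\eta$ by Lemma 1, contradicting Claim B. So it is soft reversed with index $M$. By the definition, with $c=v$ and with $z$ denoting the element $\zeta$ there, we have $z\in Z_M\cap D$, $v+z$ is an end of $i$, and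
$$i=\min F(\{v,v+z\}).$$
By Lemma 1, $z\approx\eta$, so $z\in P(\eta)\cap X_M$. By (10) also $z\approx-\eta$, that is, $\rho(\eta+z)=\rho(\eta)+\rho(z)$. Apply Lemma 3 with base point $v$ and the elements $\eta,z$ in the roles of $y,z$. It gives $i'$ such that

- $v$ is an end of $i'$;
- $v+\eta$ is a mid of $i'$, with $-\eta$ and $z$ on opposite sides;
- $v+z$ is a mid of $i'$, with $-z$ and $\eta$ on opposite sides.

We first show $i'\in F(\{v,v+z\})$, using the endpoint $c=v+z$. It is a mid of $i'$, the other endpoint $v=c+(-z)$ is an end of $i'$, and $-z\in Z_M$ lies on a side $D_1$ at $(c,i')$, with $\eta$ on the opposite side. Every $p\in P\cap D_1$ satisfies $p\approx\eta$ by Lemma 1, so $\iota(p)\le M$. Since $\iota(-z)=M$, we get $\iota(c,i')=M$. An element of $-O_M$ in $D_1$ would be $\approx\eta$ by Lemma 1, contradicting Claim B. So $D_1\cap(-O_M)=\emptyset$, and $i'\in F(\{v,v+z\})$.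

Hence $i\le i'$. Since $v$ is a mid of $i$ but an end of $i'$, we have $i\ne i'$. So $i<i'$.

Finally, $(v+\eta,i')$ is relevant for $(v+\eta,-\eta)$: the point $(v+\eta)+(-\eta)=v$ is an end of $i'$, the element $-\eta$ lies on one side at $(v+\eta,i')$, and $z\in Z_M\subseteq I$ lies on the other. So its $I$-side contains $z\in Z_M$. $\square$

The mechanism is visible in Example D for the good pair $\{0,b\}$. For the configuration $(b,b)$ the mid $(b,1)$ is relevant and soft reversed, with $z=a$. Lemma 3 with base point $b$ and the elements $b,a$ leads to coordinate $i'=2$ and to the mid $(b+b,2)=(0,2)$. This mid is relevant for $(0,b)$ and is not reversed, and it makes the pair good.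

**Step 6: the contradiction.** Pick $z_0\in P(y)\cap X_M\subseteq Z_M$. Lemma 4 for $y\approx z_0$ at $w$ gives a relevant mid $(w,i_0)$ for $(w,y)$ with $z_0$ on its $I$-side. Starting from it, Claim D can be applied again and again, alternating between the two configurations, and it gives an infinite strictly increasing sequence $i_0<i_1<i_2<\cdots$ in $\{1,\dots,n\}$. This is impossible, so $\{w,w+y\}$ is good.

Cases 1, 2 and 3 cover all $y\in S$, and pairs whose difference is not in $S$ were shown to be good in Section 5. This proves Theorem 1, and with Section 2 it proves Conjecture B. $\blacksquare$
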